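# Graph associahedra whose $h$-polynomials have non-real zeros

## 1. Two theorems on the zeros of $h_G$

**Theorem 1.** There is a connected chordal graph $G$ such that $h_G(t)$ has a non-real zero. Hence both assertions of the Conjecture stated below fail.

**Theorem 2.** The set of all zeros of the polynomials $h_G$, with $G$ ranging over connected chordal graphs, is dense in $\mathbb C$.

Theorem 2 is a strengthening; it is not needed to refute the Conjecture, and it gets its own proof in Section 9. The statement being refuted appears in *The polynomials of graph associahedra* (https://repository.usergioarboleda.edu.co/bitstream/handle/11232/1821/The%20polynomials%20of%20graph%20associahedra.pdf?sequence=1&isAllowed=y):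

**Conjecture (false).** For any connected graph $G$, any one-edge contraction $G'$ of $G$ satisfies that $h_{G'}(t)$ strictly interlaces $h_G(t)$. As a consequence $h_G(t)$ has only simple real roots for any finite connected graph $G$.

Let us unpack the words.

**Definition (tubes and tubings).** Let $G=(V,E)$ be a finite simple connected graph on $n\ge1$ vertices. A *tube* is a nonempty proper subset $T\subsetneq V$ such that the induced subgraph $G[T]$ is connected. Two tubes are *compatible* if one contains the other, or if they are disjoint and no edge of $G$ joins them. A *tubing* is a set of pairwise compatible tubes; the empty set is a tubing.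

**Definition ($h$-polynomial).** The *graph associahedron* of $G$ (Carr–Devadoss) is a simple polytope of dimension $n-1$ whose faces of dimension $n-1-k$ correspond bijectively to the tubings with $k$ tubes, inclusion of faces reversing inclusion of tubings. If $f_i$ is the number of its $i$-dimensional faces, then
$$h_G(t)=\sum_{i=0}^{n-1}f_i(t-1)^i=\sum_{\mathcal T\text{ tubing of }G}(t-1)^{\,n-1-|\mathcal T|}.\tag{1}$$

The second expression is all we shall use. The polytope can be forgotten.

**Definition (contraction, interlacing).** A *one-edge contraction* of $G$ identifies the two ends of an edge and discards the loops and multiple edges that result. For real-rooted $P,Q$ with roots $r_1\ge r_2\ge\cdots$ and $s_1\ge s_2\ge\cdots$, we say that $Q$ *interlaces* $P$ if $r_1\ge s_1\ge r_2\ge s_2\ge\cdots$, and *strictly* if all inequalities are strict.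

Interlacing is defined only between real-rooted polynomials. So if $h_G$ has a non-real zero, then no contraction $G'$ whatsoever has $h_{G'}$ interlacing $h_G$. This is why one non-real zero kills both assertions. (Such a $G$ has at least two vertices and is connected, so contractions do exist.)

**Definition (chordal).** A graph is *chordal* if every cycle of length at least $4$ has a chord. The textbook criterion we use: a graph is chordal if and only if its vertices can be ordered so that the later neighbours of each vertex form a clique. A vertex whose neighbourhood is a clique is called *simplicial*; adding a simplicial vertex to a chordal graph keeps it chordal (put it first in the order). Paths and complete graphs are chordal; the 4-cycle is not.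

**Small cases by hand.** For one vertex, $h=1$. For an edge, the tubings are $\emptyset,\{\{1\}\},\{\{2\}\}$, so $h=(t-1)+2=t+1$.

For the path $P_3$ on $1,2,3$ the tubes are $\{1\},\{2\},\{3\},\{1,2\},\{2,3\}$. The compatible pairs are $\{1\},\{3\}$ (disjoint, not joined) and the four nested pairs $\{1\}\subset\{1,2\}$, $\{2\}\subset\{1,2\}$, $\{2\}\subset\{2,3\}$, $\{3\}\subset\{2,3\}$; there are no compatible triples. So $h_{P_3}=(t-1)^2+5(t-1)+5=t^2+3t+1$.

For $K_3$, disjoint tubes are always joined, so only nesting is allowed: six tubes, six nested pairs, and $h_{K_3}=(t-1)^2+6(t-1)+6=t^2+4t+1$.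

Contracting an edge of $P_3$ or $K_3$ gives an edge, with root $-1$. The roots are $\frac{-3\pm\sqrt5}2\approx-0.38,-2.62$ for $P_3$ and $-2\pm\sqrt3\approx-0.27,-3.73$ for $K_3$. In both cases $-1$ lies strictly between them. On these cases the Conjecture looks right.

**Textbook facts used.** *Rouché*: if $f,g$ are analytic near a closed disc and $|f-g|<|g|$ on its boundary, then $f$ and $g$ have equally many zeros inside. *Hurwitz*: if analytic $F_s$ converge locally uniformly on a connected open set to $F\not\equiv0$ and $F(t_0)=0$, then every neighbourhood of $t_0$ contains a zero of $F_s$ for all large $s$. Also the identity theorem, Cauchy's estimates and the residue theorem.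

**Conventions.** $\log$ and $t^e=e^{e\log t}$ are principal on $\Omega=\mathbb C\setminus(-\infty,0]$, and $\Omega'=\Omega\setminus\{1\}$, which is connected. If $0<e\le1$ and $t\in\Omega'$, then $t^e\ne1$, because $e\log t\ne0$ and $|\mathrm{Im}(e\log t)|<\pi$. For a possibly disconnected graph, $h$ denotes the product of the $h$'s of its components, with $h(\emptyset)=1$. We write $\mathrm{comp}(B)$ for the set of (vertex sets of) components of the subgraph induced on $B$.

## 2. Removing the maximal tubes

This section turns the sum over tubings into a recursion over vertex subsets.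

Let $G=(V,E)$ be connected and nonempty, $\mathcal T$ a tubing, and $B$ the union of its maximal tubes. Maximal tubes are pairwise disjoint and not joined by edges, and each induces a connected graph, so they are exactly the components of $G[B]$. Moreover $B\ne V$: otherwise, as $G$ is connected, $V$ itself would be a maximal tube, but tubes are proper. The remaining tubes lie properly inside components $C$ of $G[B]$, and those inside $C$ form a tubing $\mathcal T_C$ of $G[C]$.

Conversely, choose $B\subsetneq V$ and a tubing of each component of $G[B]$, and add the components themselves as tubes. Tubes in different components are disjoint and not joined, so this is a tubing of $G$. The two operations are mutually inverse.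

**Lemma 3.** (i) Let $c_T$ be elements of a commutative ring, indexed by the nonempty $T\subseteq V$ with $G[T]$ connected, and define recursively $\zeta_T=c_T\sum_{B\subsetneq T}\prod_{C\in\mathrm{comp}(B)}\zeta_C$. Then
$$\sum_{B\subsetneq V}\ \prod_{C\in\mathrm{comp}(B)}\zeta_C=\sum_{\mathcal T\text{ tubing of }G}\ \prod_{T\in\mathcal T}c_T.\tag{2}$$
(ii) For $G$ connected and nonempty,
$$t\,h_G(t)=\sum_{B\subseteq V}(t-1)^{|V\setminus B|}h_{G[B]}(t).\tag{3}$$

*Proof.* (i) By induction on $|V|$, applied to $G[C]$, we have $\zeta_C=c_C\sum_{\mathcal T_C}\prod_{T\in\mathcal T_C}c_T$ for each component $C$. Multiplying over the components and summing over $B$ gives (2) by the bijection.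

(ii) In the bijection $|\mathcal T|=\sum_C(|\mathcal T_C|+1)$, so $(t-1)^{n-1-|\mathcal T|}=(t-1)^{n-1-|B|}\prod_C(t-1)^{|C|-1-|\mathcal T_C|}$. Summing, $h_G=\sum_{B\subsetneq V}(t-1)^{n-1-|B|}h_{G[B]}$. Multiply by $t-1$ and add $h_G$, which is the term $B=V$ of (3). $\square$

*Check on $P_3$.* The proper subsets give $(t-1)^2+3(t-1)+\big(2(t+1)+1\big)=t^2+3t+1$, as before.

## 3. Stars, and a limit that cannot vanish

To look for non-real zeros one wants a family of graphs whose $h$-polynomials converge, after normalisation, to something explicit. The simplest family is the star $S_n$ with centre $u$ and $n$ leaves. Put $H(x)=\sum_nh_{S_n}(t)x^n/n!$.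

In (3) a subset either contains $u$ and some leaves (a smaller star) or contains only leaves ($h=1$, and $u$ has been removed). Each removed leaf costs $t-1$, which gives a factor $e^{(t-1)x}$. So $tH=e^{(t-1)x}\big(H+(t-1)e^x\big)$, that is,
$$H(x)=e^x\,\Phi(x),\qquad \Phi(x)=\frac{t-1}{t\,e^{(1-t)x}-1}.$$
Expanding, $\Phi=1+tx+\frac{t^2+t}2x^2+\frac{t^3+4t^2+t}6x^3+\cdots$, so $h_{S_2}=(t^2+t)+2t+1=t^2+3t+1$, as it should be, and $h_{S_3}=(t^3+4t^2+t)+3(t^2+t)+3t+1=t^3+7t^2+7t+1=(t+1)(t^2+6t+1)$. Its roots $-3+2\sqrt2\approx-0.17$, $-1$, $-3-2\sqrt2\approx-5.83$ are strictly interlaced by the roots of $h_{P_3}$, and $P_3$ is the contraction of $S_3$.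

Fix $t\in\Omega'$. The poles of $\Phi$ are $(\log t+2\pi ij)/(t-1)$, $j\in\mathbb Z$. Since $|\mathrm{Im}\log t|<\pi$, the one of least modulus is
$$\rho(t)=\frac{\log t}{t-1}\ne0 ,$$
and near it $\Phi=\frac1{\rho-x}+(\text{analytic})$, because the denominator has derivative $1-t$ there. So $h_{S_n}/n!=\rho^{-n-1}\big(e^{\rho}+o(1)\big)$.

Here the attempt stops: the limit is $e^{\rho(t)}$, which has no zero. One dominant pole with one simple contribution at it leaves nothing that could cancel. We need a family where the coefficient at the dominant pole is a *sum* of several competing terms. The plan is to attach leaves not to one vertex but to many overlapping cliques of a finite core graph.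

## 4. Leaves on cliques and minimum hitting sets

**Setting.** $K$ is a finite graph on $U$; $\mathcal A$ is a nonempty finite set of nonempty cliques of $K$; $w_A\ge1$ $(A\in\mathcal A)$ are integers.

**Definition (hitting set).** $B\subseteq U$ is *hitting* if $B\cap A\ne\emptyset$ for all $A\in\mathcal A$. We assume

(H) $K[B]$ is connected for every hitting $B$.

Hitting sets are nonempty, $U$ is hitting, and supersets of hitting sets are hitting. Let $k\ge1$ be the minimum size of a hitting set, $\mathcal B$ the set of hitting sets of size $k$, and $q=|U|-k+1$. Put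
$$\alpha_A=\frac{w_A}{\sum_{A'}w_{A'}},\qquad \beta(T)=\sum_{A\cap T\ne\emptyset}\alpha_A\quad(T\subseteq U),$$
so $\beta(T)=1$ exactly when $T$ is hitting.

**The graphs $G_s$.** Add to $K$, for each $A\in\mathcal A$, $n_A:=sw_A$ new vertices, the *leaves of type $A$*, each with neighbourhood exactly $A$. By (H) for $B=U$, $G_s$ is connected. If $K$ is chordal, so is $G_s$, since the new vertices are simplicial. Put $N=\sum_An_A$, so $n_A=\alpha_AN$.

*Example.* $K$ an edge on $\{1,2\}$ and $\mathcal A=\{\{1\},\{2\}\}$: then $G_s$ consists of two adjacent centres with $sw_{\{1\}}$ and $sw_{\{2\}}$ pendant vertices. The only hitting set is $\{1,2\}$, so $k=2$, $q=1$.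

Define for $t\in\Omega'$
$$\Theta(t)=\sum_{B\in\mathcal B}\ \sum_{\mathcal T\text{ tubing of }K[B]}\ \prod_{T\in\mathcal T}\frac1{t^{1-\beta(T)}-1}.\tag{4}$$
Every tube $T\subsetneq B$ has fewer than $k$ elements, hence is non-hitting, so $0<1-\beta(T)\le1$ and $\Theta$ is analytic on $\Omega'$.

**Proposition 4.** With $L_s(t)=N!\,\dfrac{N^{q-1}}{(q-1)!}\,\rho(t)^{-N-q}$, as $s\to\infty$,
$$\frac{h_{G_s}(t)}{L_s(t)}\longrightarrow(|U|-k)!\;e^{\rho(t)}(t-1)^{k-1}\,\Theta(t)\quad\text{locally uniformly on }\Omega'.$$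
Consequently, if $\Theta\not\equiv0$ and $\Theta(t_0)=0$ with $t_0\in\Omega'$, then every neighbourhood of $t_0$ contains a zero of $h_{G_s}$ for all large $s$.

The proof is in Section 6. The star is the case $K=\{u\}$, $\mathcal A=\{\{u\}\}$, $w=1$, with $\Theta=1$. So the whole problem becomes: choose $K$, $\mathcal A$, $w$ such that $\Theta$ vanishes off the real axis.

## 5. One minimum hitting set: zero-free limits

Now try the obvious choices of core.

*Size $k=1$.* Each $B\in\mathcal B$ is a single vertex, whose only tubing is empty. So $\Theta=|\mathcal B|$ is a positive constant.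

*Two centres.* In the example above put $b=\beta(\{1\})$, so $\beta(\{2\})=1-b$. With $x=t^{1-b}$, $y=t^{b}$,
$$\Theta=1+\frac1{x-1}+\frac1{y-1}=\frac{xy-1}{(x-1)(y-1)}=\frac{t-1}{(t^{1-b}-1)(t^b-1)},$$
which has no zero in $\Omega'$.

*A complete core.* Let $K=K_k$ with $\mathcal A$ the singletons and equal weights. The only hitting set is $U$, and $\beta(T)=|T|/k$. The next lemma evaluates $\Theta$. Again there is no zero.

**Lemma 5.** For $k\ge1$ and $t\in\Omega'$,
$$\sum_{\mathcal T\text{ tubing of }K_k}\ \prod_{T\in\mathcal T}\frac1{t^{1-|T|/k}-1}=\frac{t-1}{(t^{1/k}-1)^k}.\tag{5}$$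

*Proof.* Both sides are analytic on the connected set $\Omega'$, so by the identity theorem we may take $t>1$. Put $Q=t^{1/k}>1$. Then
$$(Q-1)^{-k}=\prod_{v=1}^k\ \sum_{\nu_v\ge1}Q^{-\nu_v}=\sum_{\nu\in\mathbb Z_{\ge1}^k}Q^{-\sum_v\nu_v}.$$
Cut each $\nu$ into layers. Let $\mu_1>\dots>\mu_{r+1}\ge1$ be the distinct values of $\nu$, put $\mu_{r+2}=0$, and let $R_i=\{v:\nu_v\ge\mu_i\}$. Then $\emptyset\ne R_1\subsetneq\dots\subsetneq R_{r+1}=[k]$ and $\nu_v=\sum_{i:\,v\in R_i}(\mu_i-\mu_{i+1})$, so $\sum_v\nu_v=\sum_i|R_i|(\mu_i-\mu_{i+1})$. The vector $\nu$ corresponds bijectively to the chain together with the gaps $\mu_i-\mu_{i+1}\ge1$, which are arbitrary. Summing geometric series over the gaps, a fixed chain contributes $\prod_{i=1}^{r+1}(Q^{|R_i|}-1)^{-1}$. The factor with $i=r+1$ is $1/(t-1)$.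

The complements of $R_1,\dots,R_r$ run over all chains of nonempty proper subsets of $[k]$. These are exactly the tubings of $K_k$, since disjoint tubes of $K_k$ are joined by edges, hence incompatible. For $T=[k]\setminus R_i$ we have $Q^{|R_i|}=Q^{k-|T|}=t^{1-|T|/k}$. Multiplying by $t-1$ gives (5). $\square$

None of these choices lets anything cancel. But Lemma 5 also gives a useful measurement: with $u=t^{-1/k}$, the contribution of a clique is $\frac{1-u^k}{(1-u)^k}$, exponential in $k$. If another kind of minimum hitting set contributes about $1$, and there are $m^k$ of that kind, the two totals $m^k$ and $(1-u)^{-k}$ can balance where $|1-u|\approx1/m$, and there their phases can be opposite. That is the idea. Section 7 builds a core where it happens. First we prove Proposition 4.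

## 6. Proof of the limit theorem

Throughout, $t\in\Omega'$ and $\Phi(\sigma)=\dfrac{t-1}{t\,e^{(1-t)\sigma}-1}$, with $\Phi(0)=1$. Bold letters denote vectors indexed by $\mathcal A$; $|\mathbf m|=\sum_Am_A$, $\mathbf m!=\prod_Am_A!$, $x^{\mathbf m}=\prod_Ax_A^{m_A}$.

**Step 1: a recursion for generating functions.** The purpose is to repeat the star computation for every subset of the core. For $B\subseteq U$ and $\mathbf n\in\mathbb Z_{\ge0}^{\mathcal A}$ let $\Gamma(B;\mathbf n)$ be the graph $K[B]$ together with $n_A$ vertices of type $A$, each joined to exactly $A\cap B$. Put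
$$H_B(x)=\sum_{\mathbf n}h_{\Gamma(B;\mathbf n)}(t)\frac{x^{\mathbf n}}{\mathbf n!},\qquad \sigma=\sum_Ax_A,\qquad \sigma_B=\sum_{A\cap B\ne\emptyset}x_A.$$
Isolated vertices have $h=1$, so $H_\emptyset=e^\sigma$.

Let $B\ne\emptyset$ with $K[B]$ connected. Leaves of types not meeting $B$ are isolated, so $H_B=e^{\sigma-\sigma_B}W_B$, where $W_B$ is the generating function of the graphs formed by $B$ and leaves of types meeting $B$. These graphs are connected, so (3) applies. A vertex subset consists of some $B'\subseteq B$ and some of the leaves. The kept leaves together with $B'$ form a graph $\Gamma(B';\cdot)$; each removed leaf has weight $t-1$, and since the generating functions are exponential, choosing which labelled leaves are removed multiplies by $e^{(t-1)\sigma_B}$. Now multiply by $e^{\sigma-\sigma_B}$: types not meeting $B$ do not meet $B'$ either, so their leaves are isolated in $\Gamma(B';\cdot)$ and this factor restores the full $H_{B'}$. We get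
$$tH_B=e^{(t-1)\sigma_B}\sum_{B'\subseteq B}(t-1)^{|B\setminus B'|}H_{B'}.$$
Move the term $B'=B$ to the left and multiply by $e^{(1-t)\sigma_B}$: $\big(te^{(1-t)\sigma_B}-1\big)H_B=\sum_{B'\subsetneq B}(t-1)^{|B\setminus B'|}H_{B'}$, that is,
$$H_B=\Phi(\sigma_B)\sum_{B'\subsetneq B}(t-1)^{|B\setminus B'|-1}H_{B'}\qquad(B\ne\emptyset,\ K[B]\text{ connected}).\tag{6}$$

**Step 2: the tubing formula.** The purpose is to solve (6) in terms of tubings; here the clique hypothesis enters. Let $B$ be arbitrary. Each $A$ is a clique, so $A\cap B$, if nonempty, lies in one component of $K[B]$. Hence $\Gamma(B;\mathbf n)$ is the disjoint union of the graphs formed by the components $C$ of $K[B]$ with the leaves of types meeting $C$, and of isolated leaves. So $H_B=e^{\sigma-\sigma_B}\prod_CW_C$ with $\sigma_B=\sum_C\sigma_C$, and for $\eta_B:=e^{-\sigma}H_B$ we obtain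
$$\eta_B=\prod_{C\in\mathrm{comp}(B)}\eta_C,\qquad\eta_\emptyset=1.$$
By this, (6) and induction, $\eta_B$ is a polynomial in $t-1$ and the series $\Phi(\sigma_T)$ with $\emptyset\ne T\subseteq B$, $K[T]$ connected.

Write $\eta_C=(t-1)^{|C|}\zeta_C$ for connected $C$. Then (6) becomes
$$\zeta_B=\frac{\Phi(\sigma_B)}{t-1}\sum_{B'\subsetneq B}\ \prod_{C\in\mathrm{comp}(B')}\zeta_C .$$
This is the recursion of Lemma 3(i) with $c_T=\Phi(\sigma_T)/(t-1)$. So (2), for the graph $K[B]$, gives for $B\ne\emptyset$ with $K[B]$ connected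
$$\sum_{B'\subsetneq B}(t-1)^{|B\setminus B'|-1}H_{B'}=e^\sigma(t-1)^{|B|-1}\sum_{\mathcal T\text{ tubing of }K[B]}\ \prod_{T\in\mathcal T}\frac{\Phi(\sigma_T)}{t-1}.\tag{7}$$

**Step 3: isolating the powers of $\Phi(\sigma)$.** The purpose is to separate the factor that carries the dominant pole. If $B$ is hitting, (H) makes (6) applicable, with $\sigma_B=\sigma$. Start at $U$ and iterate until a non-hitting set is reached:
$$H_U=\sum_{\ell=1}^q\Phi(\sigma)^\ell g_\ell(x),\qquad g_\ell=\sum(t-1)^{|U\setminus B_\ell|-\ell}H_{B_\ell},\tag{8}$$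
the sum being over chains $U=B_0\supsetneq\dots\supsetneq B_\ell$ with $B_0,\dots,B_{\ell-1}$ hitting and $B_\ell$ non-hitting. The exponent is $\sum_i(|B_{i-1}\setminus B_i|-1)\ge0$. Since $|B_{\ell-1}|\ge k$, we have $\ell-1\le|U|-k=q-1$.

When $\ell=q$, the sets $B_0\supsetneq\dots\supsetneq B_{q-1}$ must form a saturated chain from $U$ to some $B\in\mathcal B$. There are $(|U|-k)!$ of these for each $B$, since all supersets of $B$ are hitting. Then $B_q$ is an arbitrary proper subset $B'$ of $B$ (non-hitting by minimality of $k$), and the exponent is $|U|-|B'|-q=k-1-|B'|$. So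
$$g_q=(|U|-k)!\sum_{B\in\mathcal B}\ \sum_{B'\subsetneq B}(t-1)^{k-|B'|-1}H_{B'}.\tag{9}$$

**Step 4: coefficients of $\Phi^\ell$.** The purpose is to show that $\Phi^q$ dominates, uniformly in $t$. Let $D\subset\Omega'$ be compact. All constants from here on are uniform in $t\in D$, and $|\rho|$ is bounded above and below on $D$.

The poles of $\Phi$ are $(\log t+2\pi ij)/(t-1)$. For $j\ne0$ the imaginary part of $\log t+2\pi ij$ has modulus $>\pi>|\mathrm{Im}\log t|$, so $\rho$ (that is, $j=0$) is the unique pole of least modulus, and among $j\neq0$ the least modulus is attained at $j=1$ or $j=-1$. Since $te^{(1-t)\rho}=1$, the denominator has derivative $1-t$ at $\rho$, so the pole is simple and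
$$\Phi(\sigma)=\frac1{\rho-\sigma}+\Psi(\sigma),\qquad\Psi\text{ analytic near }\rho.$$
The functions $|\log t\pm2\pi i|/|\log t|$ are continuous and $>1$ on $D$. So we can choose $\eta>0$ such that all other poles have modulus at least $(1+3\eta)|\rho|$ for all $t\in D$, and also $(1+\eta)\beta(T)<1$ for every non-hitting $T\subseteq U$ (finitely many $T$, each with $\beta(T)<1$).

Then $\Psi$ is analytic on $|\sigma|<(1+3\eta)|\rho|$. The set of $(t,\sigma)$ with $t\in D$, $|\sigma|=(1+2\eta)|\rho|$ is compact and contains no pole, so $|\Psi|\le\kappa$ there, and Cauchy's estimate gives $|[\sigma^p]\Psi^j|\le\kappa^j\big((1+2\eta)|\rho|\big)^{-p}$. Let $b_{\ell,p}=[\sigma^p]\Phi^\ell$ and expand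
$$\Phi^\ell=\sum_{i=0}^\ell\binom\ell i(\rho-\sigma)^{-i}\,\Psi^{\ell-i},\qquad[\sigma^p](\rho-\sigma)^{-i}=\binom{p+i-1}{i-1}\rho^{-p-i}\quad(i\ge1).$$
Note $\binom{p+i-1}{i-1}=\prod_{j=1}^{i-1}\big(1+\frac pj\big)\le(p+1)^{i-1}$.

- The term $1\le i<\ell$ contributes at most $O\Big(\sum_{p'+p''=p}(p'+1)^{i-1}|\rho|^{-p'}\big((1+2\eta)|\rho|\big)^{-p''}\Big)=O\big((p+1)^{i-1}|\rho|^{-p}\big)$, because $\sum_{p''}(1+2\eta)^{-p''}<\infty$.
- The term $i=0$ contributes $O\big(((1+2\eta)|\rho|)^{-p}\big)$.
- The term $i=\ell$ is exactly $\binom{p+\ell-1}{\ell-1}\rho^{-p-\ell}$.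

Hence for $1\le\ell\le q$
$$|b_{\ell,p}|\le\kappa'(p+1)^{\ell-1}|\rho|^{-p}\quad(p\ge0),\qquad\frac{(q-1)!}{p^{q-1}}\,b_{q,p}\,\rho^{p+q}\to1\ \text{ uniformly on }D\text{ as }p\to\infty.\tag{10}$$

**Step 5: the $g_\ell$ converge beyond the critical point.** The purpose is to see that the dominant singularity comes from $\Phi(\sigma)^\ell$ only. For a power series $f=\sum_{\mathbf m}f_{\mathbf m}x^{\mathbf m}$ put
$$\|f\|=\sum_{\mathbf m}|f_{\mathbf m}|\prod_A\big(\alpha_A|\rho|(1+\eta)\big)^{m_A}.$$
This is submultiplicative. Since $\sum_A\alpha_A=1$, $\|e^\sigma\|=e^{|\rho|(1+\eta)}$. Since $\|\sigma_T\|=\beta(T)|\rho|(1+\eta)$, for non-hitting $T$ (10) with $\ell=1$ gives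
$$\|\Phi(\sigma_T)\|\le\sum_p|b_{1,p}|\big(\beta(T)|\rho|(1+\eta)\big)^p\le\kappa'\sum_p\big(\beta(T)(1+\eta)\big)^p<\infty .$$
Subsets of non-hitting sets are non-hitting. So by Step 2 each $H_{B_\ell}=e^\sigma\eta_{B_\ell}$ in (8) is $e^\sigma$ times a polynomial in $t-1$ and series $\Phi(\sigma_T)$ with $T$ non-hitting. Hence there is $M$ with $\|g_\ell\|\le M$ for all $\ell$ and all $t\in D$. In particular $g_\ell$ converges absolutely at $x^*:=(\alpha_A\rho)_A$.

**Step 6: extracting the coefficient.** The purpose is to compute $h_{G_s}/L_s$ from (8). Write $g_\ell=\sum_{\mathbf m}\gamma_{\ell,\mathbf m}x^{\mathbf m}$ and let $\mathbf n=(n_A)$ be the vector of $G_s$, so $G_s=\Gamma(U;\mathbf n)$ and $h_{G_s}=\mathbf n!\,[x^{\mathbf n}]H_U$. Since $\sigma^p=\sum_{|\mathbf j|=p}\frac{p!}{\mathbf j!}x^{\mathbf j}$,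
$$\frac{h_{G_s}}{L_s}=(q-1)!\sum_{\ell=1}^q\ \sum_{\mathbf m\le\mathbf n}\gamma_{\ell,\mathbf m}\,\kappa_s(\mathbf m)\,b_{\ell,N-|\mathbf m|}\,\rho^{N+q}N^{1-q},\qquad\kappa_s(\mathbf m)=\frac{\mathbf n!\,(N-|\mathbf m|)!}{(\mathbf n-\mathbf m)!\,N!}.\tag{11}$$
By (10), apart from the factor $(q-1)!$, the $(\ell,\mathbf m)$ term is at most $\kappa''N^{\ell-q}|\gamma_{\ell,\mathbf m}|\,\kappa_s(\mathbf m)\,|\rho|^{|\mathbf m|}$ in modulus. We need two bounds on $\kappa_s(\mathbf m)$; let $N\ge4$.

*If $|\mathbf m|\le\sqrt N$:* numerator and denominator are products of $|\mathbf m|$ factors, so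
$$\kappa_s(\mathbf m)\le\frac{\prod_An_A^{m_A}}{(N-|\mathbf m|)^{|\mathbf m|}}=\prod_A\alpha_A^{m_A}\Big(1-\frac{|\mathbf m|}N\Big)^{-|\mathbf m|}\le\prod_A\alpha_A^{m_A}\big(1-N^{-1/2}\big)^{-\sqrt N}\le4\prod_A\alpha_A^{m_A},$$
because $(1-1/x)^{-x}$ is decreasing for $x>1$ and equals $4$ at $x=2$.

*For all $\mathbf m\le\mathbf n$:* $\kappa_s(\mathbf m)\le(N+1)^{|\mathcal A|}\prod_A\alpha_A^{m_A}$. Indeed, write
$$\kappa_s(\mathbf m)=\prod_A\alpha_A^{m_A}\cdot\frac{\frac{(N-|\mathbf m|)!}{(\mathbf n-\mathbf m)!}\prod_A\alpha_A^{n_A-m_A}}{\frac{N!}{\mathbf n!}\prod_A\alpha_A^{n_A}}.$$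
The upper quantity is a multinomial probability, so at most $1$. The lower one is $P(\mathbf n)$, where $P(\mathbf j)=\frac{N!}{\mathbf j!}\prod_A\alpha_A^{j_A}$ for $|\mathbf j|=N$. There are at most $(N+1)^{|\mathcal A|}$ such $\mathbf j$ and the $P(\mathbf j)$ sum to $1$, so it suffices that $P(\mathbf n)$ is the largest. Now $n_A!/j_A!\le n_A^{n_A-j_A}$: for $j_A\le n_A$ the left side is a product of $n_A-j_A$ factors at most $n_A$; for $j_A>n_A$ its inverse is a product of $j_A-n_A$ factors larger than $n_A$. Whence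
$$\frac{P(\mathbf j)}{P(\mathbf n)}=\prod_A\frac{n_A!}{j_A!}\alpha_A^{j_A-n_A}\le\prod_A\Big(\frac{n_A}{\alpha_A}\Big)^{n_A-j_A}=N^{\sum_A(n_A-j_A)}=N^0=1 .$$

Now treat the terms of (11). By the definition of the norm, the sum of $|\gamma_{\ell,\mathbf m}|\prod_A(\alpha_A|\rho|)^{m_A}$ over $|\mathbf m|>m_0$ is at most $M(1+\eta)^{-m_0}$.

- The part with $|\mathbf m|>\sqrt N$ is $O\big((N+1)^{|\mathcal A|}(1+\eta)^{-\sqrt N}M\big)\to0$.
- The part with $|\mathbf m|\le\sqrt N$ is dominated termwise, up to the factor $(q-1)!$, by $4\kappa''N^{\ell-q}|\gamma_{\ell,\mathbf m}|\prod_A(\alpha_A|\rho|)^{m_A}$. So the terms with $\ell<q$ contribute $O(1/N)$.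
- For $\ell=q$ and fixed $\mathbf m$, $\kappa_s(\mathbf m)=\prod_A n_A(n_A-1)\cdots(n_A-m_A+1)\big/\big(N(N-1)\cdots(N-|\mathbf m|+1)\big)\to\prod_A\alpha_A^{m_A}$. With $p=N-|\mathbf m|$, (10) gives $(q-1)!\,b_{q,p}\,\rho^{N+q}N^{1-q}=\frac{(q-1)!}{p^{q-1}}b_{q,p}\rho^{p+q}\cdot(p/N)^{q-1}\rho^{|\mathbf m|}\to\rho^{|\mathbf m|}$, uniformly on $D$.

The coefficients $\gamma_{q,\mathbf m}$ are bounded on $D$ for each fixed $\mathbf m$ (as $\|g_q\|\le M$), and the tails over $|\mathbf m|>m_0$ are uniformly small. Therefore $h_{G_s}/L_s\to\sum_{\mathbf m}\gamma_{q,\mathbf m}\prod_A(\alpha_A\rho)^{m_A}=g_q(x^*)$ uniformly on $D$.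

**Step 7: the value at $x^*$.** The purpose is to recognise $\Theta$. At $x^*$ we have $\sigma=\rho$, $\sigma_T=\beta(T)\rho$, and $e^{(1-t)\beta(T)\rho}=e^{-\beta(T)\log t}=t^{-\beta(T)}$. For non-hitting $T$ the point $\beta(T)\rho$ lies inside the disc of convergence of $\Phi$, so the series $\Phi(\sigma_T)/(t-1)$ takes at $x^*$ the value
$$\frac1{t\cdot t^{-\beta(T)}-1}=\frac1{t^{1-\beta(T)}-1}.$$
All series involved have finite norm, so evaluation at $x^*$ respects sums and products. Inserting (7) for $B\in\mathcal B$ (connected by (H), with $|B|=k$) into (9) gives $g_q(x^*)=(|U|-k)!\,e^\rho(t-1)^{k-1}\Theta(t)$.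

**Step 8: zeros.** The functions $h_{G_s}/L_s$ are analytic on the connected set $\Omega'$, where $L_s$ is analytic and zero-free. The factor $e^\rho(t-1)^{k-1}$ is also zero-free there. If $\Theta\not\equiv0$ and $\Theta(t_0)=0$, Hurwitz's theorem gives zeros of $h_{G_s}/L_s$, hence of $h_{G_s}$, in every neighbourhood of $t_0$ for all large $s$. $\square$

## 7. A core with one clique and many paths

We now build $K$ whose minimum hitting sets are of two kinds: one clique $Y$ and $m^k$ paths.

**Construction.** Let $k\ge3$, $m\ge1$, let $w_1,\dots,w_k\ge1$ be integers, $W=\sum_lw_l$, $\beta_l=w_l/W$. Let $U=X_1\sqcup\dots\sqcup X_k\sqcup Y$ with $|X_l|=m$ and $Y=\{y_1,\dots,y_k\}$. The edges of $K$ are: all pairs inside each $X_l$; all pairs between $X_l$ and $X_{l+1}$ for $1\le l\le k-1$ (linearly, not cyclically); all pairs inside $Y$; all pairs between $Y$ and $\bigcup_lX_l$. Let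
$$\mathcal A=\{A_{l,j}=X_l\cup\{y_j\}:1\le l,j\le k\},\qquad A_{l,j}\text{ with weight }w_l,\qquad\alpha_{A_{l,j}}=\beta_l/k .$$

*$K$ is chordal and the $A_{l,j}$ are cliques.* Order the vertices as $X_1,X_2,\dots,X_k,Y$. The later neighbours of $x\in X_l$ lie in the clique $X_l\cup X_{l+1}\cup Y$ (with $X_{k+1}=\emptyset$), and $Y$ is a clique. The second claim is clear.

*$B$ is hitting if and only if $B\supseteq Y$ or $B$ meets every $X_l$.* If $y_j\notin B$ and $B\cap X_l=\emptyset$, then $B$ misses $A_{l,j}$. The converse is clear.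

*(H) holds.* If $B\supseteq Y$, then $K[B]$ is connected because $Y$ is a clique joined to everything. If $B$ meets every $X_l$, then $B\cap\bigcup_lX_l$ induces a connected graph (each $X_l$ is a clique, consecutive ones are completely joined), and every vertex of $B\cap Y$ is joined to it.

*Minimum hitting sets.* Every hitting set contains $Y$ or a transversal $\{x_1,\dots,x_k\}$ with $x_l\in X_l$. So the minimum size is $k$, and $\mathcal B$ consists of $Y$ and the $m^k$ transversals.

*The values of $\beta$.* For $T\subseteq Y$, $A_{l,j}$ meets $T$ if and only if $y_j\in T$, so $\beta(T)=|T|/k$; and $K[Y]=K_k$. For $T$ inside a transversal, $A_{l,j}$ meets $T$ if and only if $x_l\in T$, so $\beta(T)=\sum_{x_l\in T}\beta_l$; and a transversal induces the path $P_k$.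

By (4) and Lemma 5,
$$\Theta(t)=m^kP(t)+\frac{t-1}{(t^{1/k}-1)^k},\qquad P(t)=\sum_{\mathcal T\text{ tubing of }P_k}\ \prod_{T\in\mathcal T}\frac1{t^{1-\beta(T)}-1}.\tag{12}$$
For $t>1$ both summands are positive, so $\Theta\not\equiv0$.

## 8. A zero of $\Theta$ in the upper half-plane

**Choosing the parameters.** With $u=t^{-1/k}$, (12) reads
$$(1-u)^k\,\Theta(t)=\big(m(1-u)\big)^kP(t)+1-u^k .$$
Suppose $P\approx1$ and $u^k\approx0$. Then a zero requires $m(1-u)=e^{\tau/k}$ with $e^\tau\approx-1$. For bounded $\tau$ this gives $u\approx(1-\frac1m)\big(1-\frac{\tau}{(m-1)k}\big)$, so $\log t\approx k\log\frac m{m-1}+\frac\tau{m-1}$. With $\tau=i\pi$ the argument of $t$ is near $\frac\pi{m-1}$: for $m=2$ this is the cut itself, while $m=3$ puts $t$ near the positive imaginary direction. So we take $m=3$.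

To have $P\approx1$ when $|t|$ is about $(3/2)^k$, the exponents $1-\beta(T)$ must stay away from $0$. Equal weights $\beta_l=1/k$ would not give this: an interval of $k-1$ vertices would have exponent $1/k$, and then $1/(t^{1/k}-1)=u/(1-u)\to2$ is not small. We therefore put fixed mass at the two ends: $w_1=w_k=k-2$ and $w_l=1$ otherwise, so $W=3(k-2)$ and $\beta_1=\beta_k=\frac13$.

**Proof of Theorem 1.**

**Step 1: $P$ is close to $1$ when $|t|$ is large.** Every tube $T$ of the path is a proper interval and misses an end, so $1-\beta(T)\ge\frac13$. There are fewer than $k^2$ tubes. For $|t|>1$, $|t^{1-\beta(T)}-1|\ge|t|^{1/3}-1$. The empty tubing contributes $1$ to $P$; bounding the rest by the sum over all nonempty sets of tubes,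
$$|P(t)-1|\le\prod_T\Big(1+\frac1{|t|^{1/3}-1}\Big)-1\le\exp\Big(\frac{k^2}{|t|^{1/3}-1}\Big)-1.\tag{13}$$

**Step 2: the change of variable.** We make the heuristic substitution exact. For $|\tau-i\pi|\le\frac12$ put $u=1-\frac13e^{\tau/k}$. Uniformly in $\tau$, $u=\frac23\big(1-\frac\tau{2k}+O(k^{-2})\big)$, hence
$$-k\,\mathrm{Log}\,u=k\log\tfrac32+\tfrac\tau2+O(1/k).$$
Define $t=t(\tau)=\exp(-k\,\mathrm{Log}\,u)$. Since $\mathrm{Im}\,\tau/2\in[\frac\pi2-\frac14,\frac\pi2+\frac14]$, for large $k$ we have $\mathrm{Im}(-k\,\mathrm{Log}\,u)\in(0,\pi)$. So $t$ lies in the open upper half-plane, $\log t=-k\,\mathrm{Log}\,u$, $t^{1/k}=1/u$ and $t=u^{-k}$. Since $\mathrm{Re}\,\tau/2\ge-\frac14$ and $e^{-1/4}>\frac12$, also $|t|\ge\frac12(\frac32)^k$ for large $k$.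

**Step 3: the limiting equation.** From $\frac{t-1}{(t^{1/k}-1)^k}=\frac{u^{-k}-1}{((1-u)/u)^k}=\frac{1-u^k}{(1-u)^k}$ and (12) with $m=3$,
$$(1-u)^k\,\Theta(t)=\big(3(1-u)\big)^kP(t)+1-u^k=e^\tau P(t)+1-u^k=:F(\tau).$$
By (13), $P(t(\tau))\to1$ uniformly as $k\to\infty$, because $k^2(3/2)^{-k/3}\to0$. Also $u^k=1/t\to0$ uniformly. So $F(\tau)\to e^\tau+1$ uniformly on $|\tau-i\pi|\le\frac12$.

**Step 4: Rouché.** We compare $F$ with $e^\tau+1$. On the circle $|\tau-i\pi|=\frac12$ put $w=\tau-i\pi$. Then
$$|e^\tau+1|=|e^w-1|\ge|w|-\big(e^{|w|}-1-|w|\big)=2-e^{1/2}>\tfrac13 .$$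
For a fixed, sufficiently large $k$, $F$ is analytic near the closed disc and $|F-(e^\tau+1)|<\frac13$ on the circle. Since $e^\tau+1$ vanishes at $i\pi$, $F$ has a zero $\tau_1$ in the open disc. As $1-u=\frac13e^{\tau_1/k}\ne0$, we get $\Theta(t_1)=0$ for $t_1=t(\tau_1)$, and $\mathrm{Im}\,t_1>0$.

**Step 5: conclusion.** By Proposition 4, for all large $s$ the connected chordal graph $G_s$ has a zero of $h_{G_s}$ as close to $t_1$ as we like, in particular a non-real one. So $h_{G_s}$ is not real-rooted, and the second assertion of the Conjecture fails. Since "$Q$ strictly interlaces $P$" requires $P$ to be real-rooted, the first assertion fails for every one-edge contraction of $G_s$. $\blacksquare$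

This is an existence proof: $k$ and then $s$ must be taken sufficiently large, and no explicit size is given.

## 9. Long paths with three tube factors, and density of zeros

The zeros $t_1$ of Section 8 have $|t_1|\ge\frac12(3/2)^k$; they run off to infinity with $k$. To reach a prescribed point we must work with $t$ in a fixed disc, where $P$ is not close to $1$. So we need the exact growth of $P$ as $k\to\infty$. The trick is to choose weights for which, in a limit, a tube of the path has only three possible factors; then $P$ has an explicit generating function with a simple pole.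

**Proof of Theorem 2.** It suffices to find zeros arbitrarily near any given non-real $t_*$. Let $D\subset\mathbb C\setminus\mathbb R$ be a closed disc of positive radius centred at $t_*$. We find a zero of some $h_G$ in $D$.

**Step 1: weights.** The purpose is to reduce to three factors. Let $a\in(0,\frac12)$ be rational, to be fixed in Step 4 depending only on $D$. For rational $\varepsilon>0$ small (depending on $k\ge3$) choose integers $w_l$ with
$$\beta_1=a,\qquad\beta_l=\varepsilon\ (1<l<k),\qquad\beta_k=1-a-(k-2)\varepsilon .$$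
As $\varepsilon\to0$ with $k$ fixed, $1-\beta(T)$ converges to $1-a$ if $1\in T$, to $a$ if $k\in T$, and to $1$ if $1,k\notin T$ (a tube cannot contain both ends). These limits lie in $(0,1]$, where $t^e-1$ does not vanish, so $P\to p_k$ uniformly on $D$, where $p_k$ is the sum $P$ with each tube given the factor
$$c_L=\frac1{t^{1-a}-1}\ (1\in T),\qquad c_R=\frac1{t^a-1}\ (k\in T),\qquad c=\frac1{t-1}\ (1,k\notin T).$$

**Step 2: the generating function of $p_k$.** Fix $t\in D$ and define $\zeta_T$ as in Lemma 3 with these factors. Let $I(z)=1+\sum_{r\ge1}I_rz^r$, where $I_r$ is $\zeta$ of an interval of $r$ interior vertices. Let $E_L(z)$, $E_R(z)$ be the generating functions ($r\ge1$) of $\zeta$ of the $r$-vertex tubes containing the left, respectively the right, end. Put $y=zI(z)$.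

For a tube $T$ with factor $c_T$, the definition of $\zeta_T$ gives $\sum_{B\subseteq T}\prod_{C\in\mathrm{comp}(B)}\zeta_C=(1+1/c_T)\zeta_T$. Here $1+1/c=t$, $1+1/c_L=t^{1-a}$, $1+1/c_R=t^a$. Now sort the subsets $B$ by the removed vertices $T\setminus B$. In an interior interval, $j\ge0$ removed vertices leave $j+1$ possibly empty intervals, which gives $\sum_jI(zI)^j=I/(1-y)$, minus $1$ for the empty interval. In a left-end tube, no removed vertex gives $E_L$, and $j\ge1$ removed vertices give $(1+E_L)y^j$. Similarly on the right. So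
$$t(I-1)=\frac I{1-y}-1,\qquad t^{1-a}E_L=E_L+\frac{(1+E_L)y}{1-y},\qquad t^aE_R=E_R+\frac{(1+E_R)y}{1-y}.$$
For the whole path use (2): the removed set $V\setminus B$ is nonempty, and with $j\ge1$ removed vertices one gets $(1+E_L)\,z\,(Iz)^{j-1}(1+E_R)$. With $p_1:=1$, $p_2:=1+c_L+c_R$ (which match the coefficients of $z$ and $z^2$),
$$\hat Q(z):=\sum_{k\ge1}p_kz^k=\frac{z(1+E_L)(1+E_R)}{1-y}.$$
The three equations are linear in $I$, $1+E_L$, $1+E_R$ once $y$ is regarded as known:
$$I=\frac{(t-1)(1-y)}{t(1-y)-1},\qquad1+E_L=\frac{(t^{1-a}-1)(1-y)}{t^{1-a}(1-y)-1},\qquad1+E_R=\frac{(t^a-1)(1-y)}{t^a(1-y)-1}.$$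
Substituting, and writing $z=y/I$,
$$\hat Q(z)=\frac{z(1-y)(t^{1-a}-1)(t^a-1)}{\big(t^{1-a}(1-y)-1\big)\big(t^a(1-y)-1\big)},\qquad z=\xi(y):=\frac{y\,\big(t(1-y)-1\big)}{(t-1)(1-y)},\tag{14}$$
and $\xi(0)=0$, $\xi'(0)=1$.

**Step 3: inverting $\xi$ near $0$.** The purpose is to make $y(z)$ analytic in a disc whose radius does not depend on $a$. Choose $r\in(0,1)$ such that for all $t\in D$: $|\xi'(y)-1|<\frac12$ for $|y|<r$; and $t^{1-a}(1-y)\ne1$ for $|y|<r$ and all $a\in(0,\frac12]$. The first is possible by compactness of $D$. So is the second, since $|1-t^{-e}|$ is bounded below by a positive constant for $t\in D$, $e\in[\frac12,1]$.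

Integrating, $|\xi(y)-y|\le|y|/2$ for $|y|<r$. Let $|z|<r/2$ and $2|z|<r'<r$. On $|y|=r'$ we have $|(\xi(y)-z)-y|\le r'/2+|z|<r'=|y|$. So by Rouché the equation $\xi(y)=z$ has exactly one solution with $|y|<r'$. As this holds for all such $r'$, there is exactly one solution $y(z)$ with $|y|<r$. It is analytic in $z$, by the formula $y(z)=\frac1{2\pi i}\oint_{|y|=r'}\frac{y\,\xi'(y)}{\xi(y)-z}\,dy$. Its Taylor series solves $\xi(y)=z$ with $y(0)=0$; such a formal solution is unique because $\xi'(0)=1$, so it is the series $zI(z)$. Moreover $\frac12|y|\le|\xi(y)|\le\frac32|y|$ gives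
$$\tfrac23|z|\le|y(z)|\le2|z| .$$
At $y=0$ the denominator of $\hat Q$ in (14) is $(t^{1-a}-1)(t^a-1)\ne0$, so (14) holds as an identity of analytic functions near $z=0$, and the right side continues $\hat Q$ meromorphically to $|z|<r/2$.

**Step 4: the dominant pole.** The purpose is to get the asymptotics of $p_k$. Now fix a rational $a\in(0,\frac12)$ so small that $|1-t^{-a}|<r/8$ on $D$. Put $y_a=1-t^{-a}\ne0$ and
$$z_a=\xi(y_a)=\frac{(t^a-1)(t^{1-a}-1)}{t-1}\ne0,\qquad|z_a|\le\tfrac32|y_a|<\tfrac{3r}{16}<\tfrac r3 ;$$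
the formula for $z_a$ follows from $1-y_a=t^{-a}$.

In $|z|<r/2$ the first factor of the denominator of $\hat Q$ does not vanish, by the choice of $r$. The second vanishes if and only if $y(z)=y_a$, i.e. if and only if $z=z_a$. Since $y'(z_a)=1/\xi'(y_a)\ne0$ and the numerator at $z_a$ is nonzero ($z_a\ne0$, $1-y_a=t^{-a}\ne0$), $z_a$ is a simple pole.

On $|z|=r/3$ we have $\frac{2r}9\le|y|\le\frac{2r}3$. So $|t^a(1-y)-1|=|t^a||y-y_a|$ with $|y-y_a|\ge\frac{2r}9-\frac r8>0$, and $|t^{1-a}(1-y)-1|$ is bounded below by compactness of $D\times\{|y|\le\frac{2r}3\}$. Hence $\hat Q$ is bounded on $|z|=r/3$ uniformly in $t\in D$.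

Near $z_a$, $t^a(1-y)-1=-t^a(y-y_a)=-t^a\frac{z-z_a}{\xi'(y_a)}+O\big((z-z_a)^2\big)$, and the other factor equals $t^{1-2a}-1$ at $z_a$. So the residue of $\hat Q$ at $z_a$ is $-z_aC(t)$ with
$$C(t)=\frac{t^{-2a}(t^{1-a}-1)(t^a-1)\,\xi'(y_a)}{t^{1-2a}-1}.$$
By the residue theorem $p_k=\frac1{2\pi i}\oint_{|z|=r/3}\hat Q\,z^{-k-1}dz-\mathrm{Res}_{z_a}\big(\hat Qz^{-k-1}\big)$. The function $C$ is analytic and zero-free near $D$ (as $0<1-2a<1$ and $\xi'(y_a)\ne0$), hence bounded away from $0$ on $D$. Uniformly on $D$,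
$$p_k(t)=C(t)z_a^{-k}+O\big((r/3)^{-k}\big)=C(t)\,z_a(t)^{-k}\big(1+O((9/16)^k)\big),\tag{15}$$
since $\frac{3r}{16}\big/\frac r3=\frac9{16}$.

**Step 5: asymptotics of the clique term.** The purpose is to compare (15) with the other summand of (12). Uniformly on $D$, $t^{1/k}-1=\frac{\log t}k\big(1+\frac{\log t}{2k}+O(k^{-2})\big)$, and the $k$-th power of the bracket is $t^{1/2}(1+O(1/k))$. So
$$Y_k(t):=\frac{t-1}{(t^{1/k}-1)^k}=(t-1)\,t^{-1/2}\Big(\frac k{\log t}\Big)^k\big(1+O(1/k)\big).\tag{16}$$

**Step 6: balancing the two terms inside $D$.** The purpose is to choose $m$ as a function of $k$ so that $m^kp_k+Y_k$ vanishes in $D$. Let $\psi$ be an analytic branch of $\log\big(\log t/z_a(t)\big)$ on an open disc in $\mathbb C\setminus\mathbb R$ slightly larger than $D$. It is not constant: the function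
$$\frac{\log t}{z_a(t)}=\frac{(t-1)\log t}{(t^a-1)(t^{1-a}-1)}$$
is analytic on $\Omega'$ and tends to $+\infty$ as $t\to+\infty$, so by the identity theorem it is not constant on any disc. So there is $t_0$ in the interior of $D$ with $\psi'(t_0)\ne0$. Put
$$\chi=e^{-\mathrm{Re}\,\psi(t_0)},\qquad m_k=\lceil k\chi\rceil\ge1,\qquad c(t)=\frac{C(t)\,t^{1/2}}{t-1}\ne0 .$$
By (15) and (16), uniformly on $D$,
$$\frac{m_k^kp_k(t)+Y_k(t)}{Y_k(t)}=1+\Big(\frac{m_k}k\Big)^ke^{k\psi(t)}c(t)\big(1+O(1/k)\big).$$
Zoom in: for $t=t_0+\frac\tau{k\psi'(t_0)}$ with $\tau$ in a compact set, $k\psi(t)=k\psi(t_0)+\tau+O(1/k)$. So the expression equals $1+\lambda_ke^\tau(1+o(1))$ uniformly in $\tau$, where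
$$\lambda_k=\Big(\frac{m_k}{k\chi}\Big)^ke^{ik\,\mathrm{Im}\,\psi(t_0)}c(t_0).$$
Since $1\le\frac{m_k}{k\chi}\le1+\frac1{k\chi}$, we have $|c(t_0)|\le|\lambda_k|\le e^{1/\chi}|c(t_0)|$. Pass to a subsequence with $\lambda_k\to\lambda\ne0$. The function $1+\lambda e^\tau$ has a zero $\tau_0$. By Hurwitz, applied in the variable $\tau$, for large $k$ in the subsequence there is a zero within distance $1$ of $\tau_0$. As $Y_k$ is analytic and zero-free on $D$, this says that
$$\Theta_k^0:=m_k^kp_k+Y_k$$
has a zero at distance at most $\frac{|\tau_0|+1}{k|\psi'(t_0)|}$ from $t_0$, hence in the interior of $D$ when $k$ is large.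

**Step 7: back to graphs.** Fix such a $k\ge3$. The function $\Theta_k^0$ is analytic on $\Omega'$ and positive for $t>1$, so it is not identically zero on $D$. As $\varepsilon\to0$, the functions $\Theta$ of (12), with $m=m_k$ and the weights of Step 1, converge to $\Theta_k^0$ uniformly on $D$. So by Hurwitz, for some rational $\varepsilon>0$, $\Theta$ has a zero in the interior of $D$; and $\Theta\not\equiv0$, as noted after (12). By Proposition 4 some connected chordal graph $G_s$ has a zero of $h_{G_s}$ in $D$. Since $D$ was an arbitrary closed disc of positive radius in $\mathbb C\setminus\mathbb R$, and $\mathbb C\setminus\mathbb R$ is dense in $\mathbb C$, the zeros are dense in $\mathbb C$. $\blacksquare$
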